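# Linear edge reinforcement on $\mathbb Z$ with unit firing rates: every normalized weight converges to 1

## 1. Firing vertices, reinforced edges, logarithmic time

**Definition (WARM with exponent 1).** Let $G=(V,E)$ be a graph with bounded degrees, and let each vertex $v$ carry a firing rate $p(v)>0$. Each edge $e$ carries a weight $X_e(t)$, with $X_e(0)=1$. Vertices fire at the times of independent Poisson processes, vertex $v$ with rate $p(v)$. When $v$ fires at time $t$, it chooses one of its incident edges, the edge $e$ with probability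
$$\frac{X_e(t^-)}{\sum_{e'\sim v}X_{e'}(t^-)},$$
and the weight of the chosen edge increases by $1$. The normalized weights are $x_e(t)=X_e(t)/t$. (In the general model the weights in the quotient are raised to a power $\alpha$; here $\alpha=1$ throughout.)

*Example.* Let $G$ be a single edge with two endpoints and $p\equiv1$. Both endpoints always choose that edge, so $X(t)=1+N(t)$ with $N$ a Poisson process of rate $2$, and $x(t)\to2$ almost surely.

**Notation on $\mathbb Z$.** Edge $v$ is $\{v,v+1\}$, with weight $X_v$. So vertex $v$ is incident to the edges $v-1$ and $v$. Write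
$$T_v=X_{v-1}+X_v$$
for the total weight at vertex $v$. Until Section 11 all rates are $1$ and all initial weights are $1$.

*Example.* At time $0$ all $T_v=2$. Suppose vertex $0$ fires first among the vertices near $0$ and chooses edge $0$ (probability $\frac12$). Then $X_0=2$ and $T_0=T_1=3$. If vertex $1$ fires next, it chooses edge $0$ with probability $\frac23$.

**Definition (construction from marked Poisson processes).** Infinitely many vertices fire in every time interval, so one must say why the process on $\mathbb Z$ exists. Let $N_v$, $v\in\mathbb Z$, be independent Poisson processes of rate $1$ whose points carry independent marks $U$, uniform on $[0,1]$. At a point of $N_v$ at time $t$, edge $v-1$ is chosen if $U\le X_{v-1}(t^-)/T_v(t^-)$, and edge $v$ otherwise. Fix $t$. Almost surely infinitely many vertices on both sides of $0$ do not fire in $[0,t]$. If $a<b$ are consecutive such vertices, then on $[0,t]$ the edges $a,\dots,b-1$ change only through the finitely many firings of the vertices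 $a+1,\dots,b-1$, and these look only at the edges $a,\dots,b-1$. So the weights on $[0,t]$ are determined block by block. Let $(\mathcal F_t)$ be the filtration generated by all the marked Poisson processes.

*Example.* If vertices $-1$ and $2$ do not fire in $[0,t]$ while $0$ and $1$ do, then the edges $-1,0,1$ on $[0,t]$ form a finite system driven by the vertices $0$ and $1$ alone.

The construction commutes with shifts of $\mathbb Z$, and its input is an i.i.d. field indexed by $v$. Hence **the field $(X_v(\cdot))_{v}$ is stationary under shifts**. Each firing of $v$ adds $1$ to $T_v$, and edge $v$ grows only at firings of $v$ or $v+1$, so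
$$T_v(t)\ge 2+N_v(t),\qquad X_v(t)\le 1+N_v(t)+N_{v+1}(t). \tag{1}$$
Almost surely no two vertices fire at the same time, so no two edges jump at the same time.

**Definition (logarithmic time and normalized quantities).** Put $s=\log(1+t)$, so $ds=dt/(1+t)$. Processes are written as functions of $t$ or of $s$, whichever is convenient. Set
$$\xi_v=\frac{X_v}{1+t},\qquad \sigma_v=\frac{T_v}{1+t}=\xi_{v-1}+\xi_v,\qquad h_v=\frac1{\sigma_v}-\frac12,\qquad \gamma_v=\frac1{\sigma_v}+\frac1{\sigma_{v+1}}-1=h_v+h_{v+1}.$$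
Since $x_v=\xi_v\,\frac{1+t}{t}$, the limits of $x_v$ and $\xi_v$ agree. The number $h_v$ measures how far the vertex sum $\sigma_v$ is from $2$.

*Example.* If at some time $\xi_v=u$ for even $v$ and $\xi_v=2-u$ for odd $v$, with $0<u<2$, then $\sigma_v=2$ and $h_v=\gamma_v=0$ for all $v$. We call this an alternating profile. The vertex sums do not see $u$.

**Definition (the function $f$).** For an integer $m\ge1$ let $f(m)=\sum_{i=1}^{m-1}\frac1i$. Then $f(m+1)-f(m)=\frac1m$ exactly.

*Example.* $f(1)=0$, $f(2)=1$, $f(3)=\frac32$.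

With $H_m=\sum_{i=1}^m\frac1i$ and $c_E$ Euler's constant, $H_{m-1}-\log m$ increases to $c_E$ (its increment is $\frac1m-\log(1+\frac1m)>0$), and $H_m-\log m$ decreases to $c_E$. Since $f(m)=H_{m-1}=H_m-\frac1m$ and $H_m\le 1+\log m$,
$$\log m+c_E-\tfrac1m\le f(m)\le\log m+c_E,\qquad f(m)\le1+\log m. \tag{2}$$
Also, for integers $1\le a\le b$,
$$f(b)-f(a)=\sum_{i=a}^{b-1}\frac1i\ \ge\ \log\frac ba. \tag{3}$$

**Definition (intensity), and the martingale facts we use.** A counting process $Y$ adapted to $(\mathcal F_t)$ has (bounded) intensity $\lambda$ if $Y(t)-\int_0^t\lambda\,dr$ is a martingale. Let $K$ be bounded, adapted and left-continuous, and put $M(t)=\int_0^tK\,dY-\int_0^tK\lambda\,dr$. Then: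

- (a) $M$ is a square integrable martingale, its quadratic variation $[M]_t$ is the sum of $K^2$ over the jump times of $Y$ up to $t$, and $E M(t)^2=E[M]_t=E\int_0^tK^2\lambda\,dr$.
- (b) If $M,M'$ are two such martingales that almost surely never jump together, then $[M,M']=0$ and $E[M(t)M'(t)]=0$.
- (c) A martingale bounded in $L^2$ converges almost surely and in $L^2$.

*Example.* For $Y=N_0$ we have $\lambda=1$. With $K=1$, $M(t)=N_0(t)-t$ and $EM(t)^2=t$.

For our process, edge $v$ is chosen by vertex $v$ with probability $X_v/T_v$ and by vertex $v+1$ with probability $X_v/T_{v+1}$. So $X_v-1$ has intensity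
$$\lambda_v=X_v\Big(\frac1{T_v}+\frac1{T_{v+1}}\Big)\le2. \tag{4}$$
The process $T_v-2$ is a counting process with intensity $\lambda_{v-1}+\lambda_v$, that is,
$$\frac{X_{v-1}}{T_{v-1}}+\frac{X_{v-1}+X_v}{T_v}+\frac{X_v}{T_{v+1}}=1+\frac{X_{v-1}}{T_{v-1}}+\frac{X_v}{T_{v+1}}\le3. \tag{5}$$

## 2. Statement: convergence to 1 on the line

On $\mathbb Z$ each vertex fires once per unit of time and there is one vertex per edge, so the average growth rate of an edge is $1$. But weights reinforce themselves, and an edge that gets ahead tends to stay ahead. Does every single edge nevertheless grow at rate exactly $1$? This question is posed in "MATRIX-MFO Tandem Workshop: Stochastic Reinforcement Processes and Graphs" (https://publications.mfo.de/bitstream/handle/mfo/4033/OWR_2023_12.pdf?sequence=4&isAllowed=y), as a statement to prove or disprove. The statement is true.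

**Theorem 1.** For WARM on $\mathbb Z$ with $\alpha=1$, $p\equiv1$ and all initial weights $1$: almost surely $x_v(t)\to1$ as $t\to\infty$ for every $v\in\mathbb Z$.

## 3. A doubled edge, a triangle, and the alternating profiles

**A doubled edge.** Take two vertices joined by two parallel edges $0$ and $1$ (a "cycle of length 2", allowed only in this example). Each vertex sees both edges, so with total rate $2$ we add $1$ to edge $0$ with probability $X_0/(X_0+X_1)$ and to edge $1$ otherwise. This is Pólya's urn started from $(1,1)$. By the classical theorem $X_0/(X_0+X_1)\to V$ almost surely with $V$ uniform on $(0,1)$. As $X_0+X_1=2+N$ with $N$ Poisson of rate $2$, we get $x_0\to2V$ and $x_1\to2-2V$. The limit is random.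

The function $f$ explains this randomness. The intensity of $X_i$ is $2X_i/T$ with $T=X_0+X_1$, and a jump adds $1/X_i$ to $f(X_i)$. So $f(X_0)$ and $f(X_1)$ have the same drift $2/T$, and $f(X_0)-f(X_1)$ is a martingale. A jump from $i$ to $i+1$ contributes $1/i^2$ to its quadratic variation. Both weights tend to infinity, so the total is $2\sum_{i\ge1} i^{-2}=\frac{\pi^2}3$. By (2) the limit of $f(X_0)-f(X_1)$ is $\log\frac{V}{1-V}$, which must therefore have mean $0$ and variance $\frac{\pi^2}3$. These are indeed the mean and variance of the logistic law.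

**A triangle.** On the cycle $C_3$ (indices mod 3) we have $\xi_v=\frac12(\sigma_v+\sigma_{v+1}-\sigma_{v+2})$. So if all $\sigma_v\to2$, then all $\xi_v\to1$.

**The mean drift on $\mathbb Z$.** Let $m_v=X_v-1-\int\lambda_v\,dr$. By (4), $\lambda_v=\xi_v(\gamma_v+1)$, so
$$d\xi_v=\frac{dX_v}{1+t}-\frac{X_v\,dt}{(1+t)^2}=\xi_v(\gamma_v+1)\,ds+\frac{dm_v}{1+t}-\xi_v\,ds=\xi_v\gamma_v\,ds+\frac{dm_v}{1+t}. \tag{6}$$
Every alternating profile has $\gamma\equiv0$: it is an equilibrium of the drift, for each $u\in(0,2)$. So proving $\sigma_v\to2$ cannot be enough on $\mathbb Z$. Something must select $u=1$ on the line, although on the doubled edge nothing selects it.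

## 4. Ergodicity of the shift selects the limit only if a limit exists

Here is the natural first attempt. *Suppose* we knew that almost surely $\xi_v\to U_v$ for every $v$ and that $\sigma_v\to2$ for every $v$. Then $U_{v-1}+U_v=2$, so $U_{v+2}=U_v$. Thus $U_0$ is a function of the i.i.d. input field which is invariant under the shift by $2$. That shift is ergodic (group the sites in pairs), so $U_0$ is constant. By stationarity $U_1=2-U_0$ has the same law as $U_0$, so $U_0=1$.

The attempt stops at the assumption that $\xi_0$ converges. We shall prove below that $\int_0^\infty s\,\xi_0\gamma_0^2\,ds<\infty$ almost surely. This controls the drift in (6), but it does not make it integrable: with $\xi=1$ and $\gamma(s)=\frac1{s\log s}$ for $s\ge2$,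
$$\int_2^\infty s\gamma^2\,ds=\int_2^\infty\frac{ds}{s\log^2s}<\infty,\qquad\int_2^\infty\gamma\,ds=\infty .$$
So on the basis of this bound $\xi_0$ might wander forever, more and more slowly, among the values $u\in(0,2)$. The ergodic theorem does not help with a profile that moves: it concerns one fixed function of the field, while here the function changes with time.

## 5. The alternating sum of $f(X_v)$ over $\sqrt{\log t}$ pairs of sites

To find $u$ at a given time, we compare even and odd edges through $f$, as on the doubled edge, but over a window of $2n$ edges: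
$$D=\frac1n\sum_{v=0}^{2n-1}(-1)^vf(X_v).$$
If the profile over the window is nearly alternating with parameter $u$, then $D\approx\log\frac u{2-u}$. We shall see that the drift of $f(X_v)$ is $\frac1{T_v}+\frac1{T_{v+1}}$. The alternating sum of these telescopes, and only the two ends of the window remain. So
$$D=\frac1n\int_0^s(h_0-h_{2n})\,ds'+\frac1n(\text{sum of }2n\text{ orthogonal martingales of variance}\le\tfrac{\pi^2}6).$$
The martingale part has variance at most $\frac{\pi^2}{3n}$, so it vanishes if $n\to\infty$. If everything else is small, $D\to0$ and therefore $u\to1$. Reinforcement noise is averaged out over space, which a cycle of fixed length cannot do.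

How long should the window be? Write $\eta(s)=E[h_0^2]$. We shall prove $\int_0^\infty\eta\,ds<\infty$. Two requirements compete.

- *Flux.* $\int_0^s\eta^{1/2}\,ds'$ is bounded only by a constant times $\sqrt s$, so the boundary term is of order at most $\sqrt s/n$. This asks for a long window.
- *Flatness.* The profile over the window is alternating up to $\sum_i|h_i|$, whose $L^2$ norm is at most of order $n\,\eta(s)^{1/2}$. At a well chosen time near $s$ we have $\eta(s)\lesssim1/s$. This asks for a short window.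

Both bounds are of order $1$ at the *same* scale $n\approx\sqrt s=\sqrt{\log(1+t)}$. What saves the argument is that $\eta$ is integrable, so the mass $b_k$ of $\eta$ on the $k$-th dyadic block of $s$ is summable. Working on dyadic blocks with $n\approx2^{k/2}$, both errors become square summable in $k$, at one good time per block. Then the oscillation of $\xi_0$ over a dyadic block must be shown to vanish, and for this the weight $s$ in $\int s\,\xi_0\gamma_0^2\,ds$ is exactly right.

## 6. Exact means and the martingales $M_v$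

**Step 1.** *This step provides the exact expectations that Jensen's inequality will be applied to.* By (4) and stationarity,
$$E\lambda_0=E\Big[\frac{X_0}{T_0}\Big]+E\Big[\frac{X_0}{T_1}\Big]=E\Big[\frac{X_0}{T_0}\Big]+E\Big[\frac{X_{-1}}{T_0}\Big]=1.$$
Hence
$$EX_0(t)=1+t,\qquad E\xi_0=1,\qquad E\sigma_0=2. \tag{7}$$

**Step 2.** *This step writes $f(X_v)$ as explicit drift plus small orthogonal noise.* A jump of $X_v$ at time $r$ adds $1/X_v(r^-)$ to $f(X_v)$, and $f(1)=0$. Since $\lambda_v/X_v=\frac1{T_v}+\frac1{T_{v+1}}$,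
$$f(X_v(t))=\int_0^t\Big(\frac1{T_v}+\frac1{T_{v+1}}\Big)dr+M_v(t), \tag{8}$$
where $M_v$ is the martingale of fact (a) with $K=1/X_v(r^-)\le1$. The jump from $i$ to $i+1$ occurs at most once and contributes $i^{-2}$, so $[M_v]_t\le\sum_ii^{-2}=\frac{\pi^2}6$. Different edges do not jump together. Therefore
$$EM_v(t)^2\le\frac{\pi^2}6,\qquad E[M_v(t)M_w(t)]=0\quad(v\ne w). \tag{9}$$

## 7. An entropy estimate: $E[h_0^2]$ is integrable in logarithmic time

**Step 3.** *This step shows that the vertex sums are close to $2$ in a time-integrated sense.* Take expectations in (8) with $v=0$, and use stationarity, (2), Jensen and (7):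
$$2\int_0^tE\Big[\frac1{T_0}\Big]dr=Ef(X_0(t))\le1+E\log X_0(t)\le1+\log(1+t).$$
Since $\frac1{T_0}\,dr=\frac1{\sigma_0}\,ds$, this reads $2\int_0^SE[\frac1{\sigma_0}]\,ds\le1+S$. As $\frac1{\sigma_0}=h_0+\frac12$,
$$\int_0^S2E[h_0]\,ds\le1\qquad\text{for all }S\ge 0.$$
Next, for $\sigma>0$,
$$\frac1\sigma-\frac12+\frac{\sigma-2}4=\frac{4-2\sigma+\sigma^2-2\sigma}{4\sigma}=\frac{(\sigma-2)^2}{4\sigma}.$$
Taking expectations at $\sigma=\sigma_0$ and using $E\sigma_0=2$,
$$E h_0=\tfrac14\kappa(s),\qquad\kappa(s):=E\Big[\frac{(\sigma_0-2)^2}{\sigma_0}\Big]\ge0,\qquad\int_0^\infty\kappa\,ds\le2. \tag{10}$$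

**Step 4.** *This step passes from $\kappa$ to $\eta=E[h_0^2]$; only very small $\sigma_0$ need care.* We have $h_0^2=\frac{(\sigma_0-2)^2}{4\sigma_0^2}$. On $\{\sigma_0\ge\frac12\}$,
$$h_0^2=\frac1{4\sigma_0}\cdot\frac{(\sigma_0-2)^2}{\sigma_0}\le\frac12\cdot\frac{(\sigma_0-2)^2}{\sigma_0}.$$
On $\{\sigma_0<\frac12\}$ we have $0<h_0\le\frac1{\sigma_0}$, and $T_0\ge2$ gives $h_0^2\le\sigma_0^{-2}\le\frac{(1+t)^2}4$. On this event also $2+N_0(t)\le T_0<\frac{1+t}2$ by (1), so $N_0(t)\le\frac t2$. By Markov's inequality for $2^{-N_0(t)}$,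
$$P\big(N_0(t)\le\tfrac t2\big)\le2^{t/2}E[2^{-N_0(t)}]=2^{t/2}e^{-t/2}=e^{-ct},\qquad c=\frac{1-\log2}2>0 .$$
Hence, with $ds=dt/(1+t)$,
$$H:=\int_0^\infty\eta(s)\,ds\le\frac12\int_0^\infty\kappa\,ds+\int_0^\infty\frac{1+t}4\,e^{-ct}\,dt<\infty. \tag{11}$$

## 8. A Lyapunov identity: $\int_0^\infty s\,E[\xi_0\gamma_0^2]\,ds\le2$

**Step 5.** *This step finds an exact decay identity for the function $\Lambda$ defined below.* By (5) and $f(T+1)-f(T)=\frac1T$, the function $Ef(T_0(t))$ is absolutely continuous with derivative (almost everywhere)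
$$E\Big[\frac1{T_0}+\frac{X_{-1}}{T_{-1}T_0}+\frac{X_0}{T_0T_1}\Big]=E\Big[\frac1{T_0}+\frac{2X_0}{T_0T_1}\Big],$$
where the middle term was shifted by $1$. Again by a shift,
$$E\Big[\frac{X_0}{T_0^2}\Big]+E\Big[\frac{X_0}{T_1^2}\Big]=E\Big[\frac{X_0+X_{-1}}{T_0^2}\Big]=E\Big[\frac1{T_0}\Big].$$
So, with $A=\frac1{T_0}+\frac1{T_1}$, the derivative is $\frac d{dt}Ef(T_0)=E[X_0A^2]$. By Step 1, $E[X_0A]=E\lambda_0=1$ and $EX_0=1+t$. Expanding a square,
$$E\Big[X_0\Big(A-\frac1{1+t}\Big)^2\Big]=E[X_0A^2]-\frac2{1+t}+\frac{1+t}{(1+t)^2}=\frac d{dt}Ef(T_0)-\frac1{1+t}.$$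
Since $A-\frac1{1+t}=\frac{\gamma_0}{1+t}$, the left side equals $\frac{E[\xi_0\gamma_0^2]}{1+t}$. Multiply by $1+t$ and use $\frac d{ds}=(1+t)\frac d{dt}$. The function
$$\Lambda:=\log\big(2(1+t)\big)+c_E-Ef(T_0(t))$$
satisfies
$$-\frac{d\Lambda}{ds}=E[\xi_0\gamma_0^2]\ge0. \tag{12}$$

**Step 6.** *This step shows that $\Lambda$ is nonnegative and integrable, which upgrades (12) by a factor $s$.* By (2), Jensen and $ET_0=2(1+t)$, $\Lambda\ge\log(2(1+t))-E\log T_0\ge0$. In the other direction, (2), the inequality $-\log z\le\frac1z-1$ at $z=\frac{\sigma_0}2$ (for which $\frac1z-1=2h_0$), and (10) give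
$$\Lambda\le E\Big[\frac1{T_0}\Big]+E\Big[-\log\frac{\sigma_0}2\Big]\le E\Big[\frac1{T_0}\Big]+2Eh_0=e^{-s}\Big(\frac12+\frac{\kappa(s)}4\Big)+\frac{\kappa(s)}2,$$
because $\frac1{T_0}=e^{-s}\frac1{\sigma_0}$. Integrating, $\int_0^\infty\Lambda\,ds\le\frac12+\frac12+1=2$. Integration by parts now gives, for every $S$,
$$\int_0^Ss\,E[\xi_0\gamma_0^2]\,ds=-S\Lambda(S)+\int_0^S\Lambda\,ds\le2. \tag{13}$$

## 9. Vanishing oscillation over dyadic blocks of $\log t$

Let $I_k=[2^k,2^{k+1})$ in the variable $s$, for $k\ge0$.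

**Step 7.** *This step shows that it suffices to know $\xi_v$ at one time per block.* The claim is that for each $v$, almost surely
$$\operatorname{osc}_{I_k}\xi_v:=\sup_{s,s'\in I_k}|\xi_v(s)-\xi_v(s')|\to0\qquad(k\to\infty). \tag{14}$$
By stationarity take $v=0$, and use (6). The martingale $\int\frac{dm_0}{1+r}$ has second moment at most $\int_0^\infty\frac{E\lambda_0}{(1+r)^2}\,dr=1$ by fact (a). By fact (c) it converges almost surely, so its oscillation over $I_k$ tends to $0$.

For the drift, (1) gives $C:=\sup_t\xi_0(t)\le\sup_t\frac{1+N_0(t)+N_1(t)}{1+t}<\infty$ almost surely, by the law of large numbers. By (13), $\int_0^\infty s\,\xi_0\gamma_0^2\,ds<\infty$ almost surely. Write $\xi_0|\gamma_0|=(s\,\xi_0\gamma_0^2)^{1/2}(\xi_0/s)^{1/2}$ and apply Cauchy–Schwarz: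
$$\int_{I_k}\xi_0|\gamma_0|\,ds\le\Big(C\int_{I_k}s\,\xi_0\gamma_0^2\,ds\Big)^{1/2}\Big(\int_{I_k}\frac{ds}s\Big)^{1/2}.$$
The last factor is $(\log2)^{1/2}$ for every $k$. The first tends to $0$, being governed by a block of a convergent integral. This proves (14).

## 10. Good times, flat windows, and the value of the limit

**Step 8.** *This step selects one deterministic time per block at which the profile is alternating over a long window.* Put
$$b_k=\int_{I_k}\eta\,ds,\qquad \sum_kb_k\le H<\infty,\qquad n_k=\lceil2^{k/2}\rceil,\qquad 2n_k+1\le2\cdot2^{k/2}+3\le5\cdot2^{k/2}.$$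
The block $I_k$ has length $2^k$, so the average of $\eta$ over it is $2^{-k}b_k$. Hence there is a deterministic $s_k\in I_k$ with $\eta(s_k)\le2^{-k}b_k$. Set $t_k=e^{s_k}-1$. By Cauchy–Schwarz and stationarity,
$$E\Big(\sum_{i=0}^{2n_k}|h_i(s_k)|\Big)^2\le(2n_k+1)^2\eta(s_k)\le25\,b_k.$$
This is summable in $k$, so the sum over $k$ of these squares is almost surely finite, and $\sum_{i=0}^{2n_k}|h_i(s_k)|\to0$ almost surely. Once this sum is at most $\frac14$, each $\sigma_i=\frac2{1+2h_i}\le4$, and $h_i=\frac{2-\sigma_i}{2\sigma_i}$ gives $|\sigma_i-2|=2\sigma_i|h_i|\le8|h_i|$. Therefore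
$$\delta_k:=\sum_{i=0}^{2n_k}|\sigma_i(s_k)-2|\to0\qquad\text{almost surely.}$$

**Step 9.** *This step turns $\sigma_i\approx2$ into a statement about the edges.* From $\sigma_{v+1}-\sigma_v=\xi_{v+1}-\xi_{v-1}$ we get $\xi_{2j}-\xi_0=\sum_{i=1}^j(\sigma_{2i}-\sigma_{2i-1})$, so $|\xi_{2j}-\xi_0|\le\sum_{i=1}^{2j}|\sigma_i-2|$. From $\xi_{2j+1}=\sigma_{2j+1}-\xi_{2j}$ we get $\xi_{2j+1}-(2-\xi_0)=(\sigma_{2j+1}-2)-(\xi_{2j}-\xi_0)$. Hence at time $s_k$
$$|\xi_{2j}-\xi_0|\le\delta_k,\qquad|\xi_{2j+1}-(2-\xi_0)|\le\delta_k\qquad(0\le j<n_k). \tag{15}$$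

**Step 10.** *This step shows that the alternating sum tends to $0$ at the good times.* Let
$$D_k=\frac1{n_k}\sum_{v=0}^{2n_k-1}(-1)^vf(X_v(t_k)).$$
The drifts telescope: for every $n$,
$$\sum_{v=0}^{2n-1}(-1)^v\Big(\frac1{T_v}+\frac1{T_{v+1}}\Big)=\sum_{v=0}^{2n-1}\frac{(-1)^v}{T_v}-\sum_{v=1}^{2n}\frac{(-1)^v}{T_v}=\frac1{T_0}-\frac1{T_{2n}}. \tag{16}$$
Since $\big(\frac1{T_0}-\frac1{T_{2n}}\big)dr=(h_0-h_{2n})\,ds$, equation (8) gives $D_k=F_k+B_k$ with
$$F_k=\frac1{n_k}\int_0^{s_k}(h_0-h_{2n_k})\,ds,\qquad B_k=\frac1{n_k}\sum_{v=0}^{2n_k-1}(-1)^vM_v(t_k).$$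

*Martingale part.* By (9), $EB_k^2\le\frac{2n_k}{n_k^2}\cdot\frac{\pi^2}6=\frac{\pi^2}{3n_k}$. This is summable because $n_k\ge2^{k/2}$, so $B_k\to0$ almost surely.

*Flux part.* Minkowski's inequality and stationarity give $\|F_k\|_{L^2}\le\frac2{n_k}\int_0^{2^{k+1}}\eta^{1/2}\,ds$. Split at $1,2,4,\dots$ and apply Cauchy–Schwarz on each piece. With $b_-=\int_0^1\eta\,ds$, the piece $[0,1]$ contributes at most $b_-^{1/2}$ and $I_j$ at most $2^{j/2}b_j^{1/2}$. As $n_k\ge2^{k/2}$,
$$\|F_k\|_{L^2}\le2\cdot2^{-k/2}\,b_-^{1/2}+2\sum_{j=0}^k2^{-(k-j)/2}\,b_j^{1/2}.$$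
The first term is square summable in $k$. The sum is the convolution of the $\ell^1$ sequence $(2^{-i/2})_{i\ge0}$ with the $\ell^2$ sequence $(b_j^{1/2})_{j\ge0}$, so by Young's inequality it is in $\ell^2$. Hence $\sum_kEF_k^2<\infty$ and $F_k\to0$ almost surely. Altogether
$$D_k\to0\qquad\text{almost surely.} \tag{17}$$

**Step 11.** *This step reads off the limit and finishes the proof of Theorem 1.* Work on the almost sure event where all the above holds, and fix $\varepsilon\in(0,1)$. Suppose $\xi_0(s_k)\le1-\varepsilon$ for infinitely many $k$. For such $k$ large enough that $\delta_k\le\frac\varepsilon2$, (15) gives for all $0\le j<n_k$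
$$X_{2j}(t_k)\le(1+t_k)\big(1-\tfrac\varepsilon2\big),\qquad X_{2j+1}(t_k)\ge(1+t_k)\big(1+\tfrac\varepsilon2\big).$$
By (3), each of the $n_k$ differences satisfies $f(X_{2j})-f(X_{2j+1})\le-\log\frac{1+\varepsilon/2}{1-\varepsilon/2}$. So $D_k\le-\log\frac{1+\varepsilon/2}{1-\varepsilon/2}<0$ for infinitely many $k$, which contradicts (17). If instead $\xi_0(s_k)\ge1+\varepsilon$ for infinitely many $k$, then (15) gives $X_{2j}(t_k)\ge(1+t_k)(1+\frac\varepsilon2)$ and $X_{2j+1}(t_k)\le(1+t_k)(1-\frac\varepsilon2)$ for large such $k$, so $D_k\ge\log\frac{1+\varepsilon/2}{1-\varepsilon/2}$ infinitely often, again a contradiction. As $\varepsilon$ is arbitrary, $\xi_0(s_k)\to1$ almost surely.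

Every $s\ge1$ lies in some $I_k$, and $|\xi_0(s)-\xi_0(s_k)|\le\operatorname{osc}_{I_k}\xi_0\to0$ by (14). So $\xi_0(s)\to1$, and $x_0(t)=\xi_0(t)\frac{1+t}t\to1$ almost surely. By stationarity the same holds for each $v$, and since $\mathbb Z$ is countable, almost surely $x_v(t)\to1$ for all $v$. $\blacksquare$

## 11. Two-periodic rates and initial weights

The rest of these notes is not needed for Theorem 1. First, the same argument computes the limit for 2-periodic data. There the initial value of the alternating sum is not $0$, and the limit remembers it. The function $f$ is replaced by the digamma function $\psi$, since weights need no longer be integers. For $x>0$,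
$$\psi(x+1)-\psi(x)=\frac1x,\qquad\log x-\frac1x\le\psi(x)\le\log x,\qquad\psi'(x)=\sum_{i\ge0}\frac1{(x+i)^2}. \tag{18}$$
(For integers, $\psi(m)=f(m)-c_E$.)

**Theorem 2.** Let $p,q,a,b>0$ be real. On $\mathbb Z$ with $\alpha=1$, let $p(v)=p$ for $v$ even and $q$ for $v$ odd, $X_v(0)=a$ for $v$ even and $b$ for $v$ odd. Then almost surely for all $j$
$$x_{2j}(t)\to x^*:=(p+q)\frac{e^{\psi(a)}}{e^{\psi(a)}+e^{\psi(b)}},\qquad x_{2j+1}(t)\to p+q-x^*.$$
In particular, for initial weights $1$ the limit is $\frac{p+q}2$ at all edges; but it does depend on the initial weights when $a\ne b$.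

The last sentence follows from the formula because $\psi$ is strictly increasing.

**Set-up.** *We fix the normalization that makes the means exact.* Let $N_v$ now have rate $p(v)$; the construction of Section 1 works as before, and the law is invariant under shifts by $2$. Put
$$Q=p+q,\quad\tau(t)=t+\frac{a+b}Q,\quad s=\log\frac{\tau(t)}{\tau(0)},\quad ds=\frac{dt}\tau,\quad\xi_v=\frac{X_v}\tau,\quad\sigma_v=\frac{T_v}\tau,\quad h_v=\frac1{\sigma_v}-\frac1Q,$$
$$r_v=\frac{p(v)}{T_v}+\frac{p(v+1)}{T_{v+1}},\qquad\gamma_v=\tau r_v-1=p(v)h_v+p(v+1)h_{v+1}.$$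
The intensity of $X_v$ is $X_vr_v\le Q$. As in Step 2, $\psi(X_v(t))=\psi(X_v(0))+\int_0^tr_v\,dr'+M_v(t)$ with orthogonal martingales $M_v$, where $[M_v]_\infty\le\psi'(a)$ for $v$ even and $\le\psi'(b)$ for $v$ odd.

**Means.** *This replaces Step 1.* Shifting by $2$ the term $pX_1/T_2$ in $X_1r_1$,
$$E[X_0r_0+X_1r_1]=pE\Big[\frac{X_0+X_{-1}}{T_0}\Big]+qE\Big[\frac{X_0+X_1}{T_1}\Big]=Q. \tag{19}$$
So $E[X_0+X_1]=a+b+Qt=Q\tau$ and, by a shift by $2$ for $\sigma_0$, $E\sigma_0=E\sigma_1=Q$.

**Entropy estimate.** *This replaces Steps 3 and 4.* By (18), Jensen and the inequality of arithmetic and geometric means,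
$$\psi(a)+\psi(b)+2\int_0^t\Big(pE\frac1{T_0}+qE\frac1{T_1}\Big)dr=E\psi(X_0)+E\psi(X_1)\le\log EX_0+\log EX_1\le2\log\frac{Q\tau}2.$$
The right side is $2\log\frac{a+b}2+2s$, as $Q\tau(0)=a+b$. On the left, $E\frac1{T_v}\,dr=(Eh_v+\frac1Q)\,ds$, and the constants $\frac1Q$ contribute $2s$. Hence
$$2\int_0^S(pEh_0+qEh_1)\,ds\le2\log\tfrac{a+b}2-\psi(a)-\psi(b)\qquad\text{for all }S .$$
The identity $\frac1\sigma-\frac1Q+\frac{\sigma-Q}{Q^2}=\frac{(\sigma-Q)^2}{Q^2\sigma}$ and $E\sigma_v=Q$ give $Eh_v=E[\sigma_vh_v^2]\ge0$. So $Eh_0$ and $Eh_1$ are integrable in $s$ over $[0,\infty)$.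

Let $\delta=\frac12\min(p,q)$. On $\{\sigma_v\ge\delta\}$ we have $h_v^2\le\sigma_vh_v^2/\delta$. On $\{\sigma_v<\delta\}$, as $\delta<Q$, $0<h_v\le\frac1{\sigma_v}$ and $h_v^2\le\tau^2/(a+b)^2$. There also $N_v(t)\le T_v-(a+b)<\delta\tau-(a+b)<\delta t\le\frac{p(v)t}2$, because $\delta\frac{a+b}Q<a+b$. As in Step 4 this has probability at most $2^{p(v)t/2}E[2^{-N_v(t)}]=e^{-p(v)t(1-\log2)/2}$. Since $\int_0^\infty\frac{\tau^2}{(a+b)^2}e^{-c't}\frac{dt}\tau<\infty$ for $c'>0$, the function $\eta:=E[h_0^2+h_1^2]$ is integrable in $s$.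

**Lyapunov identity.** *This replaces Steps 5 and 6.* Let $U=E[p\,\psi(T_0)+q\,\psi(T_1)]$. The jump intensity of $T_v$ is $X_{v-1}r_{v-1}+X_vr_v=p(v)+p(v-1)\frac{X_{v-1}}{T_{v-1}}+p(v+1)\frac{X_v}{T_{v+1}}$. Hence
$$U'=E\Big[\frac{p^2}{T_0}+\frac{q^2}{T_1}\Big]+pq\,E\Big[\frac{X_{-1}}{T_{-1}T_0}+\frac{X_0}{T_0T_1}+\frac{X_0}{T_0T_1}+\frac{X_1}{T_1T_2}\Big],$$
and shifting the first term of the second bracket by $2$ turns that bracket into $2\big(\frac{X_0}{T_0T_1}+\frac{X_1}{T_1T_2}\big)$. On the other hand,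
$$E[X_0r_0^2+X_1r_1^2]=p^2E\Big[\frac{X_0}{T_0^2}+\frac{X_1}{T_2^2}\Big]+q^2E\Big[\frac{X_0+X_1}{T_1^2}\Big]+2pq\,E\Big[\frac{X_0}{T_0T_1}+\frac{X_1}{T_1T_2}\Big],$$
where the first bracket has expectation $E[\frac{X_0+X_{-1}}{T_0^2}]=E\frac1{T_0}$. So $U'=E[X_0r_0^2+X_1r_1^2]$. Expanding $\xi_v\gamma_v^2=\frac1\tau X_v(\tau r_v-1)^2$ and using (19) and $E[X_0+X_1]=Q\tau$,
$$E[\xi_0\gamma_0^2+\xi_1\gamma_1^2]=\tau U'-2Q+Q=\tau U'-Q.$$
Since $\frac{dU}{ds}=\tau U'$, the function $\Lambda:=Q\log(Q\tau)-U$ satisfies $-\frac{d\Lambda}{ds}=E[\xi_0\gamma_0^2+\xi_1\gamma_1^2]$. By $\psi\le\log$ and Jensen, $\Lambda\ge0$. By $\psi(x)\ge\log x-\frac1x$ and $-\log z\le\frac1z-1$ at $z=\sigma_v/Q$ (for which $\frac1z-1=Qh_v$),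
$$\Lambda\le\sum_{v=0,1}p(v)\Big(E\frac1{T_v}+QEh_v\Big),\qquad E\frac1{T_v}=\frac1\tau\Big(\frac1Q+Eh_v\Big),\qquad\tau=\tau(0)e^s.$$
So $\int_0^\infty\Lambda\,ds<\infty$, and integration by parts as in (13) gives $\int_0^\infty s\,E[\xi_v\gamma_v^2]\,ds<\infty$ for $v=0,1$.

**Oscillation.** *This replaces Step 7.* For $v=0,1$ let $m_v$ be the compensated jump martingale of $X_v$. As the intensity is $X_vr_v=\xi_v(\gamma_v+1)$, we get $d\xi_v=\xi_v\gamma_v\,ds+dm_v/\tau$. The martingale $\int dm_v/\tau$ has second moment at most $\int_0^\infty Q\tau^{-2}\,dt<\infty$, so it converges almost surely. Also $\sup_t\xi_v\le\sup_t\frac{X_v(0)+N_v(t)+N_{v+1}(t)}{\tau(t)}<\infty$ almost surely, and $\int_0^\infty s\,\xi_v\gamma_v^2\,ds<\infty$ almost surely. The Cauchy–Schwarz bound of Step 7 then gives $\operatorname{osc}_{I_k}\xi_v\to0$ almost surely for $v=0,1$.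

**Good times.** *This replaces Steps 8 and 9.* With $b_k=\int_{I_k}\eta\,ds$ for the new $\eta$ and $n_k$ as before, choose deterministic $s_k\in I_k$ with $\eta(s_k)\le2^{-k}b_k$, and let $t_k$ be the corresponding time. By invariance under shifts by $2$, $E[h_i(s_k)^2]\le\eta(s_k)$ for all $i$, so $E\big(\sum_{i=0}^{2n_k}|h_i(s_k)|\big)^2\le25\,b_k$ and the sum tends to $0$ almost surely. If $|h_i|\le\frac1{2Q}$, then $\frac1{\sigma_i}\ge\frac1{2Q}$, so $\sigma_i\le2Q$ and $|\sigma_i-Q|=Q\sigma_i|h_i|\le2Q^2|h_i|$. Hence $\delta_k:=\sum_{i=0}^{2n_k}|\sigma_i(s_k)-Q|\to0$, and as in Step 9, at time $s_k$,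
$$|\xi_{2j}-\xi_0|\le\delta_k,\qquad|\xi_{2j+1}-(Q-\xi_0)|\le\delta_k\qquad(0\le j<n_k). \tag{20}$$

**Alternating sum.** *This replaces Step 10.* Let $D_k=\frac1{n_k}\sum_{v=0}^{2n_k-1}(-1)^v\psi(X_v(t_k))$. The telescoping of (16), applied to $p(v)/T_v$, gives $\sum_{v=0}^{2n-1}(-1)^vr_v=p\big(\frac1{T_0}-\frac1{T_{2n}}\big)$. The initial value of $\frac1n\sum_{v=0}^{2n-1}(-1)^v\psi(X_v)$ is $\psi(a)-\psi(b)$. So
$$D_k=\psi(a)-\psi(b)+\frac p{n_k}\int_0^{s_k}(h_0-h_{2n_k})\,ds+\frac1{n_k}\sum_{v=0}^{2n_k-1}(-1)^vM_v(t_k).$$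
The last term has second moment at most $\frac1{n_k}(\psi'(a)+\psi'(b))$, which is summable. The middle term has $L^2$ norm at most $\frac{2p}{n_k}\int_0^{2^{k+1}}\eta^{1/2}\,ds$, which is square summable by the computation in Step 10. Hence almost surely
$$D_k\to\psi(a)-\psi(b)=\log\frac{x^*}{Q-x^*}.$$

**Identification.** *This replaces Step 11.* Let $0<\varepsilon<\min(x^*,Q-x^*)$. Suppose $\xi_0(s_k)\le x^*-\varepsilon$ infinitely often. For such $k$ with $\delta_k\le\frac\varepsilon2$, (20) and the monotonicity of $\psi$ give, with $\tau=\tau(t_k)$,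
$$D_k\le\psi\big(\tau(x^*-\tfrac\varepsilon2)\big)-\psi\big(\tau(Q-x^*+\tfrac\varepsilon2)\big).$$
By (18) the right side tends to $\log\frac{x^*-\varepsilon/2}{Q-x^*+\varepsilon/2}<\log\frac{x^*}{Q-x^*}$, a contradiction. If $\xi_0(s_k)\ge x^*+\varepsilon$ infinitely often, then likewise $D_k\ge\psi(\tau(x^*+\frac\varepsilon2))-\psi(\tau(Q-x^*-\frac\varepsilon2))$ for large such $k$, and the right side tends to $\log\frac{x^*+\varepsilon/2}{Q-x^*-\varepsilon/2}>\log\frac{x^*}{Q-x^*}$, again a contradiction. So $\xi_0(s_k)\to x^*$, and $\xi_1(s_k)\to Q-x^*$ by (20) with $j=0$. The oscillation bound gives $\xi_0\to x^*$ and $\xi_1\to Q-x^*$ as $s\to\infty$. Invariance under shifts by $2$ and $\tau/t\to1$ complete the proof. $\blacksquare$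

## 12. Odd and even cycles

The following theorem shows that, among the finite cycles, almost sure convergence of all $x_v$ to $1$ holds for odd $N$ and fails for even $N$. Nothing is claimed about other finite graphs; the single edge of Section 1 shows that there the limit $1$ can fail for simpler reasons.

**Theorem 3.** On the cycle $C_N$, $N\ge3$, with $\alpha=1$, $p\equiv1$ and initial weights $1$:

- if $N$ is odd, $x_v(t)\to1$ almost surely for all $v$;
- if $N=2m$, then almost surely $x_v(t)\to U$ for $v$ even and $x_v(t)\to2-U$ for $v$ odd, where $U\in(0,2)$ is a non-degenerate random variable with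
$$E\log\frac U{2-U}=0,\qquad\operatorname{Var}\Big(\log\frac U{2-U}\Big)=\frac{\pi^2}{3m}\quad\text{exactly}.$$

**Vertex sums.** *This step shows $\sigma_v\to2$ on every cycle.* Read all indices mod $N$ and replace shifts by rotations. The construction is now immediate, since finitely many firings occur in finite time. Formulas (1) to (14) use only the local rule (4), the fact that no two edges jump together, and invariance of the law, so they hold as they stand; the vertices $-1,0,1$ that occur together in (5) are distinct because $N\ge3$. With $s_k\in I_k$ chosen as in Step 8, $\sum_kE[h_v(s_k)^2]\le\sum_k2^{-k}b_k<\infty$, so $h_v(s_k)\to0$ and $\sigma_v(s_k)\to2$ almost surely for each $v$. By (14) for $\xi_{v-1}$ and $\xi_v$, $\sigma_v\to2$ almost surely as $t\to\infty$.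

**Odd $N$.** *Here linear algebra finishes.* If $\xi_{v-1}+\xi_v=0$ for all $v$, then $\xi$ changes sign at each step around an odd cycle, so $\xi=0$. Hence $\xi\mapsto(\xi_{v-1}+\xi_v)_v$ is invertible. It maps the vector of ones to the vector of twos, so $\sigma_v\to2$ for all $v$ forces $\xi_v\to1$ for all $v$.

**Even $N=2m$.** *Here the alternating sum is an exact martingale, and we identify its limit.* The alternating drifts telescope around the cycle to $0$, so by (8)
$$A(t):=\sum_{v=0}^{2m-1}(-1)^vf(X_v)=\sum_{v=0}^{2m-1}(-1)^vM_v(t).$$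
By (9) this martingale is bounded in $L^2$. So $A(t)\to A_\infty$ almost surely and in $L^2$, with $A_\infty$ finite and $EA_\infty=0$. Since all $\sigma_v\to2$, we have $\xi_{2j}-\xi_0\to0$ and $\xi_{2j+1}-(2-\xi_0)\to0$. In particular every limit point $x$ of $\xi_0(t)$ as $t\to\infty$ lies in $[0,2]$.

If $x\in(0,2)$, then along the sequence all weights tend to infinity, and (2) gives $f(X_{2j})-f(X_{2j+1})\to\log\frac x{2-x}$ for each of the $m$ values of $j$. So $A_\infty=m\log\frac x{2-x}$. If $x=0$, then along the sequence eventually $X_{2j}<X_{2j+1}$, and by (3) $f(X_{2j})-f(X_{2j+1})\le-\log\frac{X_{2j+1}}{X_{2j}}\to-\infty$ for every $j$. Then $A_\infty=-\infty$, which is impossible. Exchanging even and odd edges excludes $x=2$ in the same way. So the limit point is unique, and as $\xi_0$ is bounded,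
$$\xi_0\to U=\frac2{1+e^{-A_\infty/m}}\in(0,2),\qquad\log\frac U{2-U}=\frac{A_\infty}m .$$
Hence $x_v\to U$ for even $v$ and $x_v\to2-U$ for odd $v$. Every $X_v\to\infty$, so each jump from $i$ to $i+1$ occurs and $[M_v]_\infty=\sum_{i\ge1}i^{-2}=\frac{\pi^2}6$. By orthogonality $\operatorname{Var}A_\infty=2m\cdot\frac{\pi^2}6$. Dividing by $m^2$ gives the variance $\frac{\pi^2}{3m}$. It is positive, so $U$ is non-degenerate. $\blacksquare$

*Remark.* For $m=1$ the formula would give $\frac{\pi^2}3$, which is the value found on the doubled edge in Section 3.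

## 13. A lower bound for the fluctuations of $f(X_0)$ on $\mathbb Z$

The decomposition of Step 10 can also be read backward: the noise of the $2n$ edges in a window really is present, and the flux through its two ends can cancel it only if $n$ is at most of order $\log t$.

**Proposition 4.** In the setting of Theorem 1 there is $c>0$ such that for all large $t$
$$\operatorname{Var}\big(f(X_0(t))\big)\ge\frac c{\log t},\qquad\text{where }f(X)=\log X+c_E+O(1/X).$$

*Proof.* The expansion of $f$ is (2). *We first bound the noise from below.* By Theorem 1, $X_0\to\infty$ almost surely, so $[M_0]_t\uparrow\frac{\pi^2}6$ almost surely and $E[M_0]_t\uparrow\frac{\pi^2}6>1$. For $t$ large, by orthogonality and stationarity, for every $n$,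
$$\Big\|\sum_{v=0}^{2n-1}(-1)^vM_v(t)\Big\|_{L^2}=\big(2n\,E[M_0]_t\big)^{1/2}\ge\sqrt{2n}.$$
*Next we bound the flux from above.* With $H$ from (11) and $H'=\max(H,1)$, Minkowski and Cauchy–Schwarz give
$$\Big\|\int_0^s(h_0-h_{2n})\,ds'\Big\|_{L^2}\le2\int_0^s\eta^{1/2}\,ds'\le2\sqrt{sH'}.$$
*Finally we choose $n$ so that the noise wins.* Let $n=\lceil8sH'\rceil$. Then $\frac12\sqrt{2n}\ge\frac12\sqrt{16sH'}=2\sqrt{sH'}$. By (8) and (16), $\sum_{v=0}^{2n-1}(-1)^vf(X_v)$ is the sum of the flux and the noise. Its alternating signs cancel the common mean $Ef(X_0)$, so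
$$\tfrac12\sqrt{2n}\le\Big\|\sum_{v=0}^{2n-1}(-1)^vf(X_v)\Big\|_{L^2}=\Big\|\sum_{v=0}^{2n-1}(-1)^v\big(f(X_v)-Ef(X_0)\big)\Big\|_{L^2}\le2n\operatorname{Var}\big(f(X_0)\big)^{1/2}.$$
Therefore $\operatorname{Var}f(X_0)\ge\frac1{8n}$. Since $n\le8sH'+1$ and $s=\log(1+t)$, this is at least $c/\log t$ for some $c>0$ and all large $t$. $\blacksquare$
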